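\title{Quasisymmetric generating functions distinguish labeled rooted trees}

\begin{abstract}
We prove that the $(P,\omega)$-partition generating function distinguishes labeled rooted trees: two rooted trees whose edges are marked strict or weak have the same generating function only if they are isomorphic as marked trees. The main step is to show that the generating function of a labeled rooted tree is irreducible in the ring of quasisymmetric functions over any field. The tree is then recovered by unique factorization after a new smallest variable is adjoined.
\end{abstract}

\section{The question and the results}\label{sec:intro}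

Let $P$ be a finite poset with $n$ elements. A \emph{labeling} of $P$ is a bijection $\omega\colon P\to\{1,\dots,n\}$, and the pair $(P,\omega)$ is a \emph{labeled poset}. A \emph{$(P,\omega)$-partition} is a map $f\colon P\to\{1,2,3,\dots\}$ such that, for all $a<b$ in $P$,
\begin{itemize}
\item[(i)] $f(a)\le f(b)$, and
\item[(ii)] $f(a)<f(b)$ if $\omega(a)>\omega(b)$.
\end{itemize}
The \emph{generating function} of $(P,\omega)$ is the power series
\[
K_{(P,\omega)}=\sum_f\ \prod_{a\in P}x_{f(a)},
\]
where $f$ runs over all $(P,\omega)$-partitions. A covering relation $a\lessdot b$ is a \emph{strict edge} if $\omega(a)>\omega(b)$ and a \emph{weak edge} if $\omega(a)<\omega(b)$. It suffices to impose (i) and (ii) on covering relations: if $a<b$ and $\omega(a)>\omega(b)$, the labels cannot increase at every step of a saturated chain from $a$ to $b$, so the chain contains a strict edge. Hence $K_{(P,\omega)}$ depends only on $P$ and on the type, strict or weak, of each edge. Two labeled posets are \emph{isomorphic} if there is a poset isomorphism between them that sends strict edges to strict edges and weak edges to weak edges. We usually suppress $\omega$ and write $K_P$; we set $K_\emptyset=1$.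 A disjoint union $P\sqcup Q$ of labeled posets is labeled so that all edge types are kept, and $K_{P\sqcup Q}=K_PK_Q$ because a partition of $P\sqcup Q$ is a pair of partitions.

Fix a field $\mathbb F$. For a composition $\alpha=(\alpha_1,\dots,\alpha_\ell)$, that is, a finite sequence of positive integers, put
\[
M_\alpha=\sum_{i_1<\dots<i_\ell}x_{i_1}^{\alpha_1}\cdots x_{i_\ell}^{\alpha_\ell},\qquad M_\emptyset=1 .
\]
The $\mathbb F$-span of the $M_\alpha$ is the graded algebra $\mathrm{QSym}$ of \emph{quasisymmetric functions}; it consists of the power series of bounded degree in which the coefficient of $x_{i_1}^{\alpha_1}\cdots x_{i_\ell}^{\alpha_\ell}$, for $i_1<\dots<i_\ell$, depends only on $\alpha$. We write $M_{12}$ for $M_{(1,2)}$, and so on. Conditions (i) and (ii) see only the relative order of the values of $f$, so $K_P\in\mathrm{QSym}$, with its integer coefficients read in $\mathbb F$. The coefficient of $M_\alpha$ counts the partitions $f$ with $|f^{-1}(j)|=\alpha_j$ for $1\le j\le \ell$. In other words, it counts the ways to dismantle $P$ from the bottom in layers of sizes $\alpha_1,\dots,\alpha_\ell$, where each partial union of layers is closed downward and no strict edge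 has both ends in one layer. The function $K_P$ remembers these numbers and forgets which elements lie in which layer. How much of $P$ survives?

A poset is a \emph{rooted tree} if its Hasse diagram is a tree and it has a unique minimal element, the \emph{root}; a \emph{labeled rooted tree} is a labeled poset whose underlying poset is a rooted tree. Hasebe and Tsujie \cite{HT} showed that when every edge is strict, the generating function distinguishes rooted trees. The following conjecture is posed in \cite{Slides}.

\medskip
\noindent\textbf{Conjecture.} \emph{If labeled rooted trees $(P,\omega)$ and $(Q,\tau)$ are not isomorphic, then $K_{(P,\omega)}\ne K_{(Q,\tau)}$.}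
\medskip

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, every node/.style={circle,draw,inner sep=1.5pt,font=\small}]
\node (a0) at (0,0) {1}; \node (a1) at (-0.6,1) {2}; \node (a2) at (0.6,1) {3};
\draw (a0)--(a1); \draw (a0)--(a2);
\node (b0) at (2.6,0) {2}; \node (b1) at (2,1) {1}; \node (b2) at (3.2,1) {3};
\draw[double,double distance=1.5pt] (b0)--(b1); \draw (b0)--(b2);
\node (c0) at (5.2,0) {3}; \node (c1) at (4.6,1) {1}; \node (c2) at (5.8,1) {2};
\draw[double,double distance=1.5pt] (c0)--(c1); \draw[double,double distance=1.5pt] (c0)--(c2);
\node (d0) at (7.8,1) {2}; \node (d1) at (7.2,0) {1}; \node (d2) at (8.4,0) {3};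
\draw (d1)--(d0); \draw[double,double distance=1.5pt] (d2)--(d0);
\end{tikzpicture}
\caption{Hasse diagrams of four labeled posets, with strict edges doubled. From left to right: the rooted trees $V_{ww}$, $V_{sw}$, $V_{ss}$, and the poset $\Lambda$, which has two minimal elements. The posets $V_{sw}$ and $\Lambda$ have the same generating function.}
\label{fig:small}
\end{figure}

\begin{example}\label{ex:small}
There are seven labeled rooted trees with three elements. Counting layers, the four chains give
\[
M_3+M_{12}+M_{21}+M_{111},\qquad M_{12}+M_{111},\qquad M_{21}+M_{111},\qquad M_{111},
\]
and the three trees in Figure~\ref{fig:small} give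
\begin{gather*}
K_{V_{ww}}=M_3+M_{12}+2M_{21}+2M_{111},\\
K_{V_{sw}}=M_{12}+M_{21}+2M_{111},\qquad K_{V_{ss}}=M_{12}+2M_{111}.
\end{gather*}
Over $\mathbb Q$ the seven functions are distinct, as the conjecture predicts. On the other hand, the poset $\Lambda$ of Figure~\ref{fig:small} has one layering of type $(1,2)$ (first the element labeled $3$), one of type $(2,1)$, two of type $(1,1,1)$ and none of type $(3)$. So $K_\Lambda=K_{V_{sw}}$, although $\Lambda$ and $V_{sw}$ are not isomorphic even as posets.
\end{example}

Thus ``rooted tree'' cannot be weakened to ``the Hasse diagram is a tree''. The coincidence comes from mixing the edge types: with both edges strict, the poset underlying $\Lambda$ gives $M_{21}+2M_{111}\ne K_{V_{ss}}$. So the strict case and the small cases speak for the conjecture, but mixed edges can destroy information, and a proof must use the root. We prove the conjecture in the following stronger form; the conjecture is the case $\mathbb F=\mathbb Q$, $c=1$.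

\begin{theorem}\label{thm:main}
Let $\mathbb F$ be any field. If $T,T'$ are labeled rooted trees with $K_T=cK_{T'}$ for some $c\in\mathbb F^\times$, then $T\cong T'$ as labeled posets. More generally, if $P,P'$ are disjoint unions of labeled rooted trees and $K_P=cK_{P'}$ for some $c\in\mathbb F^\times$, then $P\cong P'$.
\end{theorem}

Isomorphic labeled posets have the same generating function, so $K$ is a complete invariant of labeled rooted forests, even up to a nonzero rational multiple, and, taking $\mathbb F=\mathbb F_p$, even modulo any prime $p$.

The engine is an irreducibility theorem. Let $Q_1,\dots,Q_m$ be labeled posets and $\{1,\dots,m\}=S\sqcup W$. A \emph{grafting of $Q_1,\dots,Q_m$ of type $(S,W)$} is a labeled poset obtained from $Q_1\sqcup\dots\sqcup Q_m$ by adding a new minimum element $r$, in which the edge types inside each $Q_i$ are kept and the edges from $r$ to the minimal elements of $Q_i$ are all strict if $i\in S$ and all weak if $i\in W$. Such a labeling exists for every type: shift the labels of the $Q_i$ into disjoint blocks, below $\omega(r)$ for $i\in S$ and above it for $i\in W$.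

\begin{theorem}\label{thm:irr}
Let $\mathbb F$ be any field, let $m\ge1$, and let $Q_1,\dots,Q_m$ be labeled posets such that each $K_{Q_i}$ is irreducible in $\mathrm{QSym}$. If $P$ is a grafting of $Q_1,\dots,Q_m$ of any type $(S,W)$, then $K_P$ is irreducible in $\mathrm{QSym}$. Consequently $K_T$ is irreducible for every labeled rooted tree $T$.
\end{theorem}

Two ring homomorphisms carry the proof. The first, $\sigma$, adjoins a new smallest variable; applied to $K_T$, it removes the root and exposes the product of the generating functions of the branches, in a form that remembers the types of the root edges (Section~\ref{sec:sigma}). Given Theorem~\ref{thm:irr}, unique factorization (Section~\ref{sec:ufd}) then yields Theorem~\ref{thm:main} (Section~\ref{sec:recover}). The second, $\psi$, exchanges strict and weak edges (Section~\ref{sec:psi}). Section~\ref{sec:irr} combines the two with some commutative algebra to prove Theorem~\ref{thm:irr}.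

\section{Unique factorization in $\mathrm{QSym}$}\label{sec:ufd}

\begin{theorem}[\cite{MR,Haz}]\label{thm:poly}
The algebra $\mathrm{QSym}$ is a polynomial algebra over $\mathbb F$ on homogeneous generators of positive degree, finitely many in each degree.
\end{theorem}

In characteristic $0$ this is due to Malvenuto and Reutenauer \cite{MR}. Hazewinkel \cite{Haz} proved it over $\mathbb Z$, and base change gives it over every field.

We shall need a Noetherian ring, so we cut $\mathrm{QSym}$ down to finitely many generators. For $n\ge1$ let $R=R_n$ be the subalgebra generated by all elements of degree at most $n$. An element of degree at most $n$ is a polynomial in the generators of degree at most $n$, so $R$ is the polynomial ring on these finitely many generators. Thus $R$ and $R[t]$ are Noetherian unique factorization domains whose units are the nonzero scalars. If $k\in R$ is irreducible, then $R/(k)$ and $R[t]/kR[t]=(R/(k))[t]$ are domains.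

In a graded domain, \emph{the factors of a nonzero homogeneous element are homogeneous}: the top and bottom components of $gh$ are the products of the top and of the bottom components of $g$ and $h$, so if $gh$ has only one component, so do $g$ and $h$. Hence every divisor in $\mathrm{QSym}$ of a nonzero homogeneous element of degree at most $n$ is homogeneous of degree at most $n$ and lies in $R$. For such elements, irreducibility in $R$ and in $\mathrm{QSym}$ mean the same. For an inhomogeneous $g\ne0$, $\deg g$ denotes the degree of its top component.

\section{Removing the root}\label{sec:sigma}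

In a rooted tree the root takes the smallest value of every partition. To isolate it we allow one more value, below all others. For $g\in\mathrm{QSym}$ define
\[
\sigma g=g(t,x_1,x_2,\dots)=\sum_{j\ge0}t^j\,\partial_jg,\qquad \partial=\partial_1 .
\]
The map $\sigma$ renames variables, so it is a ring homomorphism. Sorting the monomials of $M_\alpha$ by whether they involve the first variable gives $\sigma1=1$ and
\begin{equation}\label{eq:sigmaM}
\sigma M_\alpha=M_\alpha+t^{\alpha_1}M_{(\alpha_2,\dots,\alpha_\ell)}\qquad(\alpha\ne\emptyset).
\end{equation}
So $\partial_jg\in\mathrm{QSym}$, $\partial_0g=g$, and $\partial_j$ is linear and maps homogeneous elements of degree $d$ to homogeneous elements of degree $d-j$ or to zero.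

\begin{lemma}\label{lem:sigma}
\begin{itemize}
\item[(a)] $\sigma(R_n)\subseteq R_n[t]$.
\item[(b)] $\partial$ is a derivation: $\partial(gh)=(\partial g)h+g\,\partial h$.
\item[(c)] If $g$ is not constant, then $\partial_jg\ne0$ for some $j\ge1$; that is, $\sigma g$ has positive degree in $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\deg g\le n$, then every $\partial_jg$ has degree at most $n$, so $\sigma g\in R_n[t]$. Such $g$ generate $R_n$, and $\sigma$ is a ring homomorphism.
(b) Compare coefficients of $t$ in $\sigma(gh)=\sigma g\cdot\sigma h$, using $\partial_0=\mathrm{id}$.
(c) If $g=\sum_\alpha c_\alpha M_\alpha$, then $\partial_jg=\sum_{\alpha_1=j}c_\alpha M_{(\alpha_2,\alpha_3,\dots)}$ for $j\ge1$ by \eqref{eq:sigmaM}. For fixed $j$ the compositions $(\alpha_2,\alpha_3,\dots)$ are distinct, so $\partial_jg=0$ for all $j\ge1$ forces $c_\alpha=0$ for all $\alpha\ne\emptyset$.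
\end{proof}

For a labeled poset $P$, the series $\sigma K_P$ is the generating function of partitions of $P$ with values in $\{0,1,2,\dots\}$, where the value $0$ has weight $x_0=t$. An upward closed subset $U$ of $P$ is labeled by the relative order of the labels of $P$; its covering relations are those of $P$ inside $U$, with the same types.

\begin{lemma}\label{lem:partial}
For every labeled poset $P$ we have $\partial K_P=\sum_aK_{P\setminus a}$, summed over the minimal elements $a$ of $P$.
\end{lemma}

\begin{proof}
The coefficient of $t$ in $\sigma K_P$ comes from the partitions $f$ that take the value $0$ at exactly one element $a$. By (i), $a$ is minimal. The conditions on the edges at $a$ hold automatically, whatever their type, since all other values are at least $1$. So $f$ restricts to an arbitrary partition of $P\setminus a$ with positive values.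
\end{proof}

\begin{proposition}[Root formula]\label{prop:root}
Let $P$ be a grafting of $Q_1,\dots,Q_m$ of type $(S,W)$. Put $\Pi_S=\prod_{i\in S}K_{Q_i}$, $\Pi_W=\prod_{i\in W}K_{Q_i}$ and $\Pi=\Pi_S\Pi_W$. Then
\begin{equation}\label{eq:root}
\sigma K_P=K_P+t\,\Pi_S\cdot\sigma\Pi_W ,
\end{equation}
and in particular $\partial K_P=\Pi$.
\end{proposition}

\begin{proof}
Consider partitions $f$ of $P$ with values in $\{0,1,2,\dots\}$. If $f(r)\ge1$, all values are at least $1$, and these $f$ contribute $K_P$. Let $f(r)=0$, which contributes a factor $t$. For $i\in S$, the strict edges at $r$ say that $f$ is positive on the minimal elements of $Q_i$, hence on $Q_i$; so $f|_{Q_i}$ is an arbitrary partition with positive values and contributes $K_{Q_i}$. For $i\in W$, the weak edges at $r$ impose no condition, so $f|_{Q_i}$ is an arbitrary partition with values in $\{0,1,\dots\}$ and contributes $\sigma K_{Q_i}$. The restrictions to different $Q_i$ are independent. The coefficient of $t$ in \eqref{eq:root} is $\Pi_S\,\partial_0\Pi_W=\Pi$.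
\end{proof}

This is the place where the edges from $r$ to one $Q_i$ must all have the same type: otherwise some minimal elements of $Q_i$ could take the value $0$ and others could not, and the contribution of $Q_i$ would in general be neither $K_{Q_i}$ nor $\sigma K_{Q_i}$. For trees the condition is automatic.

\begin{lemma}\label{lem:tree}
Let $T$ be a labeled rooted tree with root $r$ and $|T|\ge2$. For each element $c$ covering $r$ let $T_c=\{b\in T: b\ge c\}$. Each $T_c$ is a labeled rooted tree with root $c$, and $T$ is a grafting of the $T_c$.
\end{lemma}

\begin{proof}
Every element of a finite poset lies above a minimal element, so $r$ is the minimum of $T$. A saturated chain from $r$ to $b$ is a path in the Hasse diagram, and a tree has only one path between two vertices; so there is exactly one saturated chain from $r$ to $b$. Hence each $b\ne r$ lies above exactly one element $c$ covering $r$, and $T\setminus r$ is partitioned by the sets $T_c$. These are upward closed, so there are no relations between different $T_c$. The Hasse diagram of $T_c$ is a subgraph of a tree, it is connected because every vertex is joined to $c$ by a saturated chain, and $c$ is the unique minimal element.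 There is a single edge from $r$ to $T_c$, strict or weak.
\end{proof}

We call the $T_c$ the \emph{branches} of $T$, \emph{strict} or \emph{weak} according to the type of the edge $r\lessdot c$.

\begin{example}\label{ex:cherries}
For the three trees of Figure~\ref{fig:small} each branch is a point, with $K=M_1$ and $\sigma M_1=M_1+t$. The root formula gives
\[
\frac{\sigma K-K}{t}=(M_1+t)^2,\qquad M_1(M_1+t),\qquad M_1^2
\]
for $V_{ww}$, $V_{sw}$, $V_{ss}$. For $V_{sw}$ this can be checked against Example~\ref{ex:small}: by \eqref{eq:sigmaM}, $\sigma K-K=t(M_2+2M_{11})+t^2M_1$, and $M_1^2=M_2+2M_{11}$. The derivation alone gives $\partial K=M_1^2$ for all three trees and forgets the root edges. The full expression remembers them: the factors free of $t$ are the strict branches, and the factors involving $t$ are the weak ones.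
\end{example}

\section{Recovering the tree from a factorization}\label{sec:recover}

To read off the branches as in Example~\ref{ex:cherries}, we must know that the factors $K_B$ and $\sigma K_B$ contributed by a branch $B$ do not split further; otherwise different multisets of branches could give the same product. In this section we assume Theorem~\ref{thm:irr}, whose proof does not use this section.

\begin{lemma}\label{lem:sigmairr}
If $k\in R$ is homogeneous and irreducible, then $k$ and $\sigma k$ are irreducible in $R[t]$, of $t$-degree zero and of positive $t$-degree respectively.
\end{lemma}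

\begin{proof}
Factors of $k$ in $R[t]$ have $t$-degree $0$, so $k$ stays irreducible. By Lemma~\ref{lem:sigma}(c), $\sigma k$ has positive $t$-degree. Grade $R[t]$ by giving $t$ degree $1$; then $\sigma k$ is homogeneous. If $\sigma k=XY$, then $X$ and $Y$ are homogeneous, and setting $t=0$ gives $X|_{t=0}\,Y|_{t=0}=k$. So one of the two, say $X|_{t=0}$, is a nonzero scalar. A homogeneous element with nonzero constant term has degree $0$, so $X$ is a unit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Trees.} By Theorem~\ref{thm:irr}, $K_T$ is nonzero; it is homogeneous of degree $|T|$, so $|T|=|T'|=n$. We use induction on $n$, the case $n=1$ being trivial. Let $n\ge2$ and $R=R_n$. Let $\mathcal S,\mathcal W$ be the sets of strict and of weak branches of $T$, and $\mathcal S',\mathcal W'$ those of $T'$. Apply $\sigma$ to $K_T=cK_{T'}$, use \eqref{eq:root} on both sides, subtract $K_T=cK_{T'}$, and cancel $t$: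
\[
\prod_{B\in\mathcal S}K_B\prod_{B\in\mathcal W}\sigma K_B\;=\;c\prod_{B\in\mathcal S'}K_B\prod_{B\in\mathcal W'}\sigma K_B\qquad\text{in }R[t].
\]
By Theorem~\ref{thm:irr} and Lemma~\ref{lem:sigmairr}, all factors are irreducible. By unique factorization the factors on the two sides are matched by a bijection, with matched factors differing by a nonzero scalar. Matched factors have the same $t$-degree, so the bijection splits into bijections $\mathcal S\to\mathcal S'$ and $\mathcal W\to\mathcal W'$, written $B\mapsto B'$, with $K_B=c_BK_{B'}$ for $B\in\mathcal S$ and $\sigma K_B=c_B\,\sigma K_{B'}$ for $B\in\mathcal W$, where $c_B\in\mathbb F^\times$. In the second case $t=0$ gives $K_B=c_BK_{B'}$ as well. By induction $B\cong B'$ for every branch; it is here that the scalar $c$ in the statement is needed, since unique factorization matches factors only up to scalars. These isomorphisms, together with root $\mapsto$ root, form a poset isomorphism $T\to T'$ that preserves the types of the edges inside the branches and sends strict root edges to strict root edges and weak to weak.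

\emph{Forests.} Let $P=\bigsqcup_iT_i$ and $P'=\bigsqcup_jT'_j$. Then $\prod_iK_{T_i}=c\prod_jK_{T'_j}$, both sides are nonzero, and comparing degrees gives $|P|=|P'|=n$. If $n=0$, both posets are empty. Otherwise this is an equality of products of irreducible elements of $R_n$, so the factors are matched up to scalars, and matched trees are isomorphic by the first part.
\end{proof}

\section{Exchanging strict and weak edges}\label{sec:psi}

The root formula treats strict and weak branches differently, and we shall extract information from it only about strict branches. A symmetry of $\mathrm{QSym}$ transfers this information to weak branches. It is defined on a second basis. For $D\subseteq[n-1]=\{1,\dots,n-1\}$ the \emph{fundamental quasisymmetric function} is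
\[
F_{n,D}=\sum x_{i_1}\cdots x_{i_n},\qquad i_1\le\dots\le i_n,\quad i_j<i_{j+1}\text{ for }j\in D .
\]
Grouping the terms by the set $E=\{j:i_j<i_{j+1}\}$ gives $F_{n,D}=\sum_{E\supseteq D}M_{\alpha(E)}$, where $\alpha(E)$ is the composition of $n$ whose set of partial sums is $E\cup\{n\}$. This relation is unitriangular, so the $F_{n,D}$ form a basis of the part of degree $n$. Note that $F_{n,D}=K_C$ for the labeled chain $C$ whose $j$-th edge from the bottom is strict exactly when $j\in D$.

A \emph{linear extension} of $P$ is a listing $\pi=(a_1,\dots,a_n)$ of its elements in which $a$ precedes $b$ whenever $a<b$; its \emph{descent set} is $\mathrm{Des}(\pi)=\{j:\omega(a_j)>\omega(a_{j+1})\}$. We recall Stanley's expansion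
\begin{equation}\label{eq:stanley}
K_{(P,\omega)}=\sum_\pi F_{n,\mathrm{Des}(\pi)},
\end{equation}
summed over linear extensions $\pi$ of $P$. To see it, call $f\colon P\to\{1,2,\dots\}$ compatible with a listing $(a_1,\dots,a_n)$ if $f(a_1)\le\dots\le f(a_n)$ with strict inequality at each descent. Every $f$ is compatible with exactly one listing, obtained by sorting the elements by the value of $f$ and breaking ties by increasing label. In it $a$ precedes $b$ exactly when $f(a)<f(b)$, or $f(a)=f(b)$ and $\omega(a)<\omega(b)$. So the listing is a linear extension if and only if $f$ satisfies (i) and (ii). The maps compatible with $\pi$ contribute $F_{n,\mathrm{Des}(\pi)}$.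

Let $\psi$ be the linear map on $\mathrm{QSym}$ with $\psi(1)=1$ and $\psi F_{n,D}=F_{n,[n-1]\setminus D}$. For a labeled poset $P$ let $P^*$ be the same poset with each label $i$ replaced by $|P|+1-i$; this interchanges strict and weak edges.

\begin{lemma}\label{lem:psi}
The map $\psi$ is a graded ring automorphism of $\mathrm{QSym}$ that preserves each $R_n$. It satisfies $\psi K_P=K_{P^*}$ for every labeled poset $P$, and $\psi\partial=\partial\psi$.
\end{lemma}

\begin{proof}
The posets $P$ and $P^*$ have the same linear extensions, with complementary descent sets, so \eqref{eq:stanley} gives $\psi K_P=K_{P^*}$. The functions $K_C$ with $C$ a chain, possibly empty, span $\mathrm{QSym}$. For chains $C,C'$, the posets $(C\sqcup C')^*$ and $C^*\sqcup C'^*$ are isomorphic, so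
\[
\psi(K_CK_{C'})=\psi K_{C\sqcup C'}=K_{C^*\sqcup C'^*}=\psi K_C\cdot\psi K_{C'} ,
\]
and $\psi$ is multiplicative by bilinearity. It is a graded involution, hence an automorphism, and it permutes the elements of degree at most $n$, which generate $R_n$. Finally, $P^*\setminus a\cong(P\setminus a)^*$ for a minimal element $a$, so Lemma~\ref{lem:partial} gives $\partial\psi K_P=\sum_aK_{(P\setminus a)^*}=\psi\partial K_P$. Taking for $P$ the chains proves $\psi\partial=\partial\psi$.
\end{proof}

The map $\psi$ does not commute with the higher $\partial_j$: we have $\psi M_{11}=M_2+M_{11}$, so $\partial_2\psi M_{11}=1$ while $\partial_2M_{11}=0$. Only statements about $\partial$ pass directly between $P$ and $P^*$, and for this reason the proof below aims at a statement about $\partial$.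

\section{Irreducibility}\label{sec:irr}

Throughout this section $P$ is as in Theorem~\ref{thm:irr}, and
\[
n=|P|,\qquad R=R_n,\qquad N=K_P,\qquad k_i=K_{Q_i},\qquad \Pi=k_1\cdots k_m .
\]
The $k_i$ are homogeneous irreducible elements of $R$. By Proposition~\ref{prop:root}, $\partial N=\Pi\ne0$, so $N$ is nonzero, and it is a nonunit of degree $n$, while $\deg\Pi=n-1$. If $N=GH$, then $G$ and $H$ are homogeneous elements of $R$, and Lemma~\ref{lem:sigma}(b) gives
\begin{equation}\label{eq:leibniz}
(\partial G)H+G\,\partial H=\Pi .
\end{equation}
The poset $P^*$ is a grafting of $Q_1^*,\dots,Q_m^*$ of type $(W,S)$; by Lemma~\ref{lem:psi} it satisfies the hypotheses of Theorem~\ref{thm:irr}, with $\psi N$, $\psi k_i$, $\psi\Pi$ in place of $N$, $k_i$, $\Pi$.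

\subsection{Two cases by hand}

Suppose first that $W=\emptyset$. Then $\sigma N=N+t\Pi$ has $t$-degree $1$. If $N=GH$ with $G,H$ nonconstant, then $\sigma G$ and $\sigma H$ have positive $t$-degree by Lemma~\ref{lem:sigma}(c), so $\sigma N=\sigma G\cdot\sigma H$ has $t$-degree at least $2$, which is absurd. Together with Section~\ref{sec:recover}, this already gives the result of \cite{HT} on trees with only strict edges. Applying $\psi$ settles the case $S=\emptyset$. When both types occur, $\sigma N$ and $\sigma\psi N$ both have $t$-degree at least $2$, and this count gives nothing. What remains of it is a congruence: modulo $k_i$ with $i\in S$, the term $t\,\Pi_S\,\sigma\Pi_W$ vanishes, and $\sigma N$ has $t$-degree $0$.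

\begin{example}\label{ex:four}
Let $Q_1$ be a point and $Q_2$ a two-element chain with a strict edge, and let $S=\{1\}$, $W=\{2\}$. Then $n=4$, $k_1=M_1$, $k_2=M_{11}$; the latter is irreducible because it is not a multiple of $M_1^2=M_2+2M_{11}$. The root formula reads $\sigma N=N+tM_1(M_{11}+tM_1)$, so $\sigma N\equiv N$ modulo $M_1$.

First, $M_1\nmid N$. Otherwise $N=M_1N'$ and $0\equiv\sigma N=(M_1+t)\,\sigma N'\equiv t\,\sigma N'$. So $\sigma N'\equiv0$, and $t=0$ gives $M_1\mid N'$. Repeating, $N=cM_1^4$ and $0\equiv\sigma N\equiv ct^4$, so $c=0$, a contradiction. This excludes factors of degree $1$.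

Let $N=GH$ with $\deg G=\deg H=2$. Modulo $M_1$ the product $\sigma G\cdot\sigma H\equiv N$ is nonzero and free of $t$, so both factors are free of $t$. If $G=aM_2+bM_{11}$, then $\sigma G=G+bM_1t+at^2\equiv G+at^2$, so $a=0$. The same holds for $H$, so $N=cM_{11}^2$ with $c\neq0$.

The strict branch says nothing more, so we turn to $P^*$, in which $Q_2^*$ is the strict branch. Put $h=\psi M_{11}=M_2+M_{11}$. Then $\psi N=ch^2$, and the root formula for $P^*$ gives $\sigma\psi N=\psi N+th(M_1+t)\equiv0$ modulo $h$. But $\sigma h=h+M_1t+t^2$, so $\sigma\psi N\equiv c(M_1t+t^2)^2$, whose coefficient of $t^4$ is $c\notin(h)$. Hence $N$ is irreducible.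
\end{example}

\subsection{The map $\sigma$ lowers prime ideals}

In Example~\ref{ex:four} we used twice that a nonzero element cannot have all its coefficients $\partial_j$, $j\ge0$, divisible by a fixed irreducible element. We prove this for all prime ideals at once, since a version one step higher is needed later. Recall that the \emph{height} of a prime ideal $\mathfrak q$ is the largest length $h$ of a chain of primes $\mathfrak p_0\subsetneq\dots\subsetneq\mathfrak p_h=\mathfrak q$, and that the height of a proper ideal is the least height of a prime containing it. For a prime ideal $\mathfrak q$ of $R$ put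
\[
\mathfrak q^\sigma=\{g\in R:\sigma g\in\mathfrak qR[t]\}=\{g\in R:\partial_jg\in\mathfrak q\text{ for all }j\ge0\}.
\]

\begin{lemma}\label{lem:primes}
Let $\mathfrak q$ be a nonzero prime ideal of $R$.
\begin{itemize}
\item[(a)] $\mathfrak q^\sigma$ is a prime ideal and $\mathfrak q^\sigma\subsetneq\mathfrak q$.
\item[(b)] If $\mathfrak q=(k)$ with $k$ irreducible, then $\mathfrak q^\sigma=0$.
\item[(c)] If $\mathfrak q^\sigma$ contains two coprime nonzero elements, then $\mathfrak q$ has height at least $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\mathfrak q^\sigma$ is the kernel of the ring homomorphism $R\to R[t]\to(R/\mathfrak q)[t]$ induced by $\sigma$, whose target is a domain; so it is prime. Taking $j=0$ gives $\mathfrak q^\sigma\subseteq\mathfrak q$. Choose $g\ne0$ in $\mathfrak q$ of least degree. It is not constant, since $\mathfrak q$ is proper, so $\partial_jg\ne0$ for some $j\ge1$ by Lemma~\ref{lem:sigma}(c). As $\deg\partial_jg<\deg g$, we have $\partial_jg\notin\mathfrak q$, and thus $g\notin\mathfrak q^\sigma$.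

(b) A nonzero prime ideal of a unique factorization domain contains an irreducible element, namely one of the irreducible factors of any of its nonzero elements. If $(k)^\sigma\ne0$, it contains an irreducible $g$; then $g\in(k)$, so $g$ is a scalar multiple of $k$ and $(k)^\sigma=(k)$, contrary to (a).

(c) Let $G,H\in\mathfrak q^\sigma$ be coprime and nonzero. Some irreducible factor $g$ of $G$ lies in $\mathfrak q^\sigma$, and $H\notin(g)$. So $0\subsetneq(g)\subsetneq\mathfrak q^\sigma\subsetneq\mathfrak q$ is a chain of primes.
\end{proof}

\subsection{Congruences modulo a branch}

\begin{lemma}\label{lem:cong}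
\begin{itemize}
\item[(a)] No $k_i$ divides $N$.
\item[(b)] If $N=GH$ and $i\in S$, then $\partial_jG,\ \partial_jH\in(k_i)$ for all $j\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $i\in S$ and $k=k_i$. Since $k\mid\Pi_S$, the root formula gives $\sigma N\equiv N$ modulo $kR[t]$. If $k\mid N$, then $N\in(k)^\sigma=0$ by Lemma~\ref{lem:primes}(b), which is false. This proves (a) for $i\in S$. For $i\in W$, the same argument for $P^*$ gives $\psi k_i\nmid\psi N$, hence $k_i\nmid N$.

For (b), the images of $\sigma G$ and $\sigma H$ in $(R/(k))[t]$ have product equal to the image of $N$, which is nonzero and of $t$-degree $0$. Here the irreducibility of $k$ enters: $R/(k)$ is a domain, so $t$-degrees add, and both images have $t$-degree $0$.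
\end{proof}

We can now see the shape of the contradiction. Let $N=GH$ with $G,H$ nonconstant. Lemma~\ref{lem:cong}(b) gives $k_i\mid\partial G$ for $i\in S$; applied to $P^*$, it gives $\psi k_i\mid\partial\psi G=\psi\partial G$, that is, $k_i\mid\partial G$, for $i\in W$. The same holds for $H$. If the $k_i$ are pairwise non-associate, it follows that $\Pi$ divides $\partial G$ and $\partial H$. These have degree less than $\deg\Pi$, so they vanish, and \eqref{eq:leibniz} fails. But a tree may well have isomorphic branches, and then we must show that the \emph{full} power of $k_i$ in $\Pi$ divides $\partial G$ and $\partial H$.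

\subsection{Repeated branches}

Let $k=k_i$, let $k^v$ be the exact power of $k$ dividing $\Pi$, and suppose $\partial G=k^su$ and $\partial H=k^su'$ with $s<v$. Dividing \eqref{eq:leibniz} by $k^s$ gives $uH+u'G\equiv0$ modulo $k$. If $R/(k)$ had unique factorization and the images of $G$ and $H$ were coprime in it, then $G$ would divide $u$ modulo $k$, and $\deg u<\deg G$ would force $k\mid u$. There are two obstacles. The factors $G,H$ need not be coprime even in $R$, which we repair by choosing the factorization well. And we have no control over factorization in $R/(k)$; the substitute for coprimality is that $H$ is not a zero divisor modulo the ideal $(k,G)$.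

\begin{lemma}\label{lem:coprime}
If $N$ is reducible, then $N=GH$ with $G,H$ nonconstant and coprime.
\end{lemma}

\begin{proof}
If $N$ has two non-associate irreducible factors, let $G$ be the full power of one of them that divides $N$, and $H=N/G$. Otherwise $N=cg^e$ with $g$ irreducible, $e\ge2$ and $c\in\mathbb F^\times$. Then $\Pi=\partial N=ceg^{e-1}\partial g$, so $g\mid\Pi$, in every characteristic. Since $\Pi$ is the product of the irreducible elements $k_i$, the element $g$ is associate to some $k_i$. Then $k_i\mid N$, contrary to Lemma~\ref{lem:cong}(a).
\end{proof}

We recall three facts about a Noetherian ring $A$ and a proper ideal $I$. An \emph{associated prime} of $I$ is a prime ideal of the form $\{y\in A:yx\in I\}$ for some $x\in A$; it contains $I$.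
\begin{itemize}
\item \emph{Zero divisors.} An element $y$ satisfies $yx\in I$ for some $x\notin I$ if and only if $y$ lies in an associated prime of $I$.
\item \emph{Krull's height theorem.} If $I$ is generated by $r$ elements, then $I$ has height at most $r$.
\item \emph{Macaulay's unmixedness theorem.} If $A$ is a polynomial ring in finitely many variables over a field and $I$ is generated by $r$ elements and has height $r$, then all associated primes of $I$ have height $r$.
\end{itemize}
It is for these facts that we work in $R$ rather than in $\mathrm{QSym}$.

\begin{lemma}\label{lem:nzd}
Let $N=GH$ with $G,H$ nonconstant and coprime, let $i\in S$ and $k=k_i$. If $u\in R$ and $uH\in(k,G)$, then $u\in(k,G)$.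
\end{lemma}

\begin{proof}
The ideal $I=(k,G)$ is proper, because its generators are homogeneous of positive degree. By Lemma~\ref{lem:cong}(a), $k\nmid G$, so every prime $\mathfrak q\supseteq I$ admits the chain $0\subsetneq(k)\subsetneq\mathfrak q$. With Krull's theorem this shows that $I$ has height $2$, and by Macaulay's theorem every associated prime $\mathfrak q$ of $I$ has height $2$. It suffices to show that no such $\mathfrak q$ contains $H$.

Suppose $H\in\mathfrak q$. Then $G,H\in\mathfrak q$, and $\partial_jG,\partial_jH\in(k)\subseteq\mathfrak q$ for all $j\ge1$ by Lemma~\ref{lem:cong}(b). So $G,H\in\mathfrak q^\sigma$, and Lemma~\ref{lem:primes}(c) shows that $\mathfrak q$ has height at least $3$, a contradiction.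
\end{proof}

This proof needs the congruences for all $\partial_j$, not only for $\partial$; that is why it is carried out for strict branches, and only its consequence for $\partial$ is transported by $\psi$.

\begin{lemma}\label{lem:power}
Let $N=GH$ with $G,H$ nonconstant and coprime, let $1\le i\le m$ and $k=k_i$, and let $k^v$ be the exact power of $k$ dividing $\Pi$. Then $k^v$ divides $\partial G$ and $\partial H$.
\end{lemma}

\begin{proof}
Let $i\in S$, and suppose the claim fails. Let $s$ be the largest integer such that $k^s$ divides both $\partial G$ and $\partial H$; then $0\le s<v$. Write $\partial G=k^su$ and $\partial H=k^su'$, where $u,u'$ are homogeneous or zero and not both in $(k)$. By \eqref{eq:leibniz},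
\begin{equation}\label{eq:uu}
uH+u'G=\Pi/k^s\in(k).
\end{equation}
So $uH\in(k,G)$, and Lemma~\ref{lem:nzd} gives $u=k\beta+G\gamma$ with $\beta,\gamma\in R$. If $u\ne0$, then $\deg u\le\deg G-1$. Every homogeneous component of $G\gamma$ has degree at least $\deg G$, so the component of degree $\deg u$ of the equation reads $u=k\beta'$ for a component $\beta'$ of $\beta$. Thus $u\in(k)$ in all cases. Now \eqref{eq:uu} gives $u'G\in(k)$, and $k\nmid G$ gives $u'\in(k)$. This is a contradiction.

Let $i\in W$. In $P^*$ the branch $Q_i^*$ is strict, $\psi N=\psi G\cdot\psi H$ is a factorization into nonconstant coprime elements, and $(\psi k)^v$ is the exact power of $\psi k$ dividing $\psi\Pi$. By the case just proved, $(\psi k)^v$ divides $\partial\psi G=\psi\partial G$ and $\partial\psi H=\psi\partial H$. Applying $\psi$ again gives the claim.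
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irr}]
Suppose $N$ is reducible, and write $N=GH$ as in Lemma~\ref{lem:coprime}. Up to a scalar, $\Pi$ is the product of the powers $k^v$ of Lemma~\ref{lem:power}, with $k$ running over representatives of the associate classes of $k_1,\dots,k_m$. These powers are pairwise coprime, so $\Pi$ divides $\partial G$ and $\partial H$. But $\partial G$ is zero or has degree $\deg G-1\le n-2<\deg\Pi$, so $\partial G=0$; likewise $\partial H=0$. Then \eqref{eq:leibniz} gives $\Pi=0$, a contradiction. So $N$ is irreducible in $R$, hence in $\mathrm{QSym}$.

For trees we use induction on $|T|$. The one-element tree has $K_T=M_1$, which has degree $1$ and is irreducible. If $|T|\ge2$, then $T$ is a grafting of its branches by Lemma~\ref{lem:tree}, and their generating functions are irreducible by induction.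
\end{proof}

\section{Complements}\label{sec:complements}

\begin{remark}[Prime elements]
The functions $K_T$, with $T$ running over the isomorphism classes of labeled rooted trees, are pairwise non-associate prime elements of $\mathrm{QSym}$. They are non-associate by Theorem~\ref{thm:main}. If $gh=K_Tq$ in $\mathrm{QSym}$, then this equation takes place in $R_n$ for large $n$, where the irreducible element $K_T$ is prime.
\end{remark}

\begin{remark}[Integer coefficients]
Let $\mathrm{QSym}_{\mathbb Z}$ be the $\mathbb Z$-span of the $M_\alpha$. For every labeled rooted tree $T$, the function $K_T$ is irreducible in $\mathrm{QSym}_{\mathbb Z}$. Indeed, if $K_T=GH$ there, then Theorem~\ref{thm:irr} over $\mathbb Q$ shows that one factor is a nonzero integer $c$. If $c\ne\pm1$, a prime $p\mid c$ makes $K_T$ vanish over $\mathbb F_p$, contrary to Theorem~\ref{thm:irr} over $\mathbb F_p$.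
\end{remark}

\begin{remark}[Trees rooted at the top]
Theorems~\ref{thm:main} and~\ref{thm:irr} also hold with ``maximal'' and ``maximum'' in place of ``minimal'' and ``minimum''. Let $\rho$ be the linear map $M_{(\alpha_1,\dots,\alpha_\ell)}\mapsto M_{(\alpha_\ell,\dots,\alpha_1)}$. After setting $x_{d+1}=x_{d+2}=\dots=0$, it becomes the reversal of the variables $x_1,\dots,x_d$, which is multiplicative. An element of degree at most $d$ is determined by its restriction to $d$ variables, since the $M_\alpha$ with at most $d$ parts remain linearly independent; so $\rho$ is a ring automorphism. Let $P^{\mathrm{op}}$ be the poset $P$ with the order reversed and each label $i$ replaced by $|P|+1-i$, so that every edge keeps its type. The map $f\mapsto d+1-f$ is a bijection between the partitions of $P$ and of $P^{\mathrm{op}}$ with values at most $d$, and it reverses the variables; hence $\rho K_P=K_{P^{\mathrm{op}}}$, and both theorems transfer. The posets $V_{sw}$ and $\Lambda=V_{sw}^{\mathrm{op}}$ of Example~\ref{ex:small} show that trees rooted at the bottom are not distinguished from trees rooted at the top.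
\end{remark}

\begin{thebibliography}{9}

\bibitem{HT}
Hasebe and Tsujie, 2017.

\bibitem{Haz}
Hazewinkel, Adv. Math. \textbf{164} (2001).

\bibitem{MR}
Malvenuto and Reutenauer, J. Algebra \textbf{177} (1995).

\bibitem{Slides}
\emph{When Do Quasisymmetric Functions Know That Trees Are Different?},
\texttt{http://www.unix.bucknell.edu/\textasciitilde pm040/MySlides/wustl.pdf}.

\end{thebibliography}
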